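# A sequence in Hilbert space whose sum range is not Borel

## 1. Rearranging a series of real numbers

Take a sequence of vectors, rearrange it in all possible ways, and collect the sums of those rearrangements that converge. What kind of set can appear?

**Definition (sum range).** Let $X$ be a topological vector space over $\mathbb R$ and $\mathbf x=(x_n)_{n\in\mathbb N}$ a sequence in $X$. The sum range $\mathrm{SR}[\mathbf x;X]$ is the set of all $s\in X$ for which there is a bijection $\pi:\mathbb N\to\mathbb N$ such that the partial sums $\sum_{k=1}^n x_{\pi(k)}$ converge to $s$ in $X$.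

The sum range does not depend on the order in which the sequence is given, so we may describe a sequence as a countably infinite family of terms, "enumerated in any way". Repetitions are allowed.

The easy case is $X=\mathbb R$.

**Theorem (Riemann).** For a sequence $\mathbf x$ of real numbers, $\mathrm{SR}[\mathbf x;\mathbb R]$ is empty, or a single point, or all of $\mathbb R$.

*Proof.* Let $x^+=\max(x,0)$, $x^-=\max(-x,0)$, and let $a=\sum_n x_n^+$, $b=\sum_n x_n^-$ in $[0,\infty]$.

If $a,b<\infty$, the series converges absolutely, and every rearrangement has sum $a-b$. The sum range is one point.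

If exactly one of $a,b$ is infinite, say $a=\infty>b$, then the partial sums of any rearrangement are at least the partial sums of its nonnegative terms minus $b$, so they tend to $\infty$. The sum range is empty. The other case is symmetric.

Let $a=b=\infty$. If some rearrangement converges, its terms tend to $0$; so if $x_n\not\to0$, the sum range is empty. Suppose $x_n\to0$ and let $s\in\mathbb R$. List the nonnegative terms as $u_1,u_2,\dots$ and the negative ones as $v_1,v_2,\dots$; both lists are infinite. Build a rearrangement greedily: if the current partial sum is $\le s$, take the next unused $u$; otherwise take the next unused $v$. We cannot use only $u$'s from some time on, since their sum is infinite and would push the partial sum above $s$; likewise for the $v$'s. So both lists are exhausted, and the partial sum crosses $s$ infinitely often. At a crossing made with a term $y$, the new distance to $s$ is at most $|y|$. Until the next crossing the distance does not increase. Hence the distance to $s$ is always at most the size of the term used at the most recent crossing,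 and these sizes tend to $0$. So $s\in\mathrm{SR}$. $\square$

For instance, the alternating harmonic sequence has sum range $\mathbb R$, while $(2^{-n})$ has a one-point sum range. In $\mathbb R^d$ the classical Lévy–Steinitz theorem says that the sum range is empty or a translate of a linear subspace. So in finite dimensions sum ranges are closed, and certainly Borel.

What changes in general? The proof rests on the fact that on the line a small error can be corrected by a small term of the right sign. In an infinite-dimensional space we shall meet families of small vectors whose sum is small but whose partial sums cannot all be kept small. So the order of summation becomes a rigid object, and the question is how complicated the sum range can be.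

## 2. Sum ranges are projections

Write $\omega=\{0,1,2,\dots\}$. A Polish space is a separable completely metrizable space. A subset of a Polish space $Y$ is *analytic* if it is the projection to $Y$ of a Borel subset of $Y\times Z$ for some Polish $Z$; for subsets of $Y$ one gets the same class by projecting closed subsets of $Y\times\omega^\omega$. Borel sets are analytic. By Suslin's theorem there are analytic subsets of $2^\omega$ that are not Borel. The preimage of a Borel set under a continuous map is Borel.

Let $X$ be a separable Hilbert space. Then $\mathrm{SR}[\mathbf x;X]$ is analytic. Indeed, the set of bijections is a $G_\delta$ in $\omega^\omega$ (injectivity is a closed condition, and surjectivity is $\bigcap_n\bigcup_k\{\pi(k)=n\}$), hence Polish. The set of pairs $(\pi,s)$ with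
$$\forall \varepsilon\in\mathbb Q_{>0}\ \exists N\ \forall n\ge N\quad \Bigl\|\sum_{k\le n}x_{\pi(k)}-s\Bigr\|\le\varepsilon$$
is Borel, because for fixed $\varepsilon,n$ the condition is closed. Its projection to the $s$-coordinate is the sum range.

The statement of the problem records that in an infinite-dimensional separable Hilbert space a sum range need not be closed and is always analytic, and says that it seems to be unknown whether it is always Borel. The question is therefore: is $\mathrm{SR}[\mathbf x;X]$ Borel for every infinite-dimensional separable Hilbert space $X$ and every $\mathbf x$ in $X$?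

The answer is no. In every infinite-dimensional separable real Hilbert space there is a sequence whose sum range is not Borel. The quantifier "there is a permutation" can be made to do the work of an arbitrary quantifier "there is $\beta\in\omega^\omega$".

## 3. Integer-valued partial sums and a unit that can escape

Here is a small example where the sum range is not a translate of a subspace. It contains in miniature the mechanism we shall use.

Choose integers $M_n\ge2$ with $M_n\to\infty$. Let $t_0,t_1,\dots$ be independent, $t_n$ uniform on $\{0,\dots,M_n-1\}$, and work in the scalar $L_2$ of the product probability space. The terms are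
$$p_{n,m}=1_{\{t_n=m\}}\ (n\ge0),\qquad q_{n,l,m}=-1_{\{t_{n-1}=l\}}1_{\{t_n=m\}}\ (n\ge1).$$
For fixed $n$ the $p_{n,m}$ sum to $1$ and the $q_{n,l,m}$ sum to $-1$.

First order. List all $p_{0,m}$. Then for $n=1,2,\dots$ insert a block: for $m=0,1,\dots,M_n-1$ list $p_{n,m}$, then all $q_{n,l,m}$, $l=0,1,\dots,M_{n-1}-1$. Each such block has sum $0$, and inside it the partial sums are $0$ or $1_{\{t_n=m\}}1_{\{t_{n-1}\ge l\}}$, of norm at most $M_n^{-1/2}$. The series converges to $1$.

Second order. For $n=0,1,\dots$ insert a block: for $l=0,\dots,M_n-1$ list $p_{n,l}$, then all $q_{n+1,l,m}$, $m=0,\dots,M_{n+1}-1$. Again each block has sum $0$, and inside it the partial sums are $0$ or $1_{\{t_n=l\}}1_{\{t_{n+1}\ge m\}}$, of norm at most $M_n^{-1/2}$. The series converges to $0$.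

So $0$ and $1$ are in the sum range. But partial sums are integer-valued, and an $L_2$-limit of integer-valued functions is an a.e. limit along a subsequence, hence integer-valued a.e. So $\frac12$ is not in the sum range.

In the second order the unit that was left over in the first order has escaped to infinity along the path $0,1,2,\dots$. If the path is replaced by the tree $\omega^{<\omega}$, the unit must choose a branch $\beta\in\omega^\omega$ along which to escape. If it carries labels that it leaves behind on the way, the sum will remember the labels of the branch. That is the plan.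

## 4. Analytic sets as labels along branches

Notation: $\omega^{<\omega}$ is the set of finite sequences in $\omega$ (nodes); $|\sigma|$ is the length of $\sigma$; $\sigma^-$ is $\sigma\ne\emptyset$ with its last entry removed; $\sigma i$ is $\sigma$ followed by $i$ (a child of $\sigma$); $\sigma\subseteq\tau$ means that $\tau$ extends $\sigma$; $\beta|k$ is the initial segment of length $k$.

**Coding.** Let $\emptyset\neq A\subseteq2^\omega$ be analytic. There is $\xi:\omega^{<\omega}\setminus\{\emptyset\}\to\{0,1\}$ with
$$A=\{x\in2^\omega:\ \exists\beta\in\omega^\omega\ \forall j\ \ x_j=\xi(\beta|(j+1))\}.\tag{1}$$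

*Proof.* $A$ is the projection of a nonempty closed set $F\subseteq2^\omega\times\omega^\omega$. Let $T$ be the set of pairs $(x|n,r|n)$ with $(x,r)\in F$, $n\in\omega$. This is a tree of pairs of sequences of equal length; it is nonempty and pruned (every element has an immediate successor), and since $F$ is closed, its set $[T]$ of infinite branches is $F$. Define $\theta:\omega^{<\omega}\to T$ by $\theta(\emptyset)=(\emptyset,\emptyset)$ and by letting $i\mapsto\theta(\sigma i)$ be a surjection of $\omega$ onto the nonempty countable set of immediate successors of $\theta(\sigma)$. Following a branch $\beta$ gives a branch of $T$, and by surjectivity at each node every branch of $T$ arises in this way. Let $\xi(\sigma)$ be the last entry of the first component of $\theta(\sigma)$. Then the first component of the branch of $T$ given by $\beta$ is $(\xi(\beta|1),\xi(\beta|2),\dots)$, and (1) follows. $\square$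

**Example 1.** Let $x^0=(0,0,0,\dots)$, $x^1=(1,0,0,\dots)$, $x^2=(0,1,0,0,\dots)$ and $A=\{x^0,x^1,x^2\}$. Then $\xi(\sigma)=x^r_{|\sigma|-1}$ with $r\equiv\sigma(0) \bmod 3$ satisfies (1): the first entry of $\beta$ selects the point, and the later entries are ignored.

**Theorem 1.** Let $X$ be an infinite-dimensional separable real Hilbert space and $\emptyset\ne A\subseteq2^\omega$ analytic. There are a sequence $\mathbf x$ in $X$ and a continuous injection $x\mapsto s_x$, $2^\omega\to X$, with $s_x\in\mathrm{SR}[\mathbf x;X]\iff x\in A$.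

This answers the question: take $A$ analytic and not Borel. If $\mathrm{SR}[\mathbf x;X]$ were Borel, its preimage $A$ under the continuous map $x\mapsto s_x$ would be Borel. Theorem 2 in Section 12 computes the whole sum range of the sequence that we construct.

## 5. Why scalar pieces are not enough

Fix an orthonormal basis $e_*,e_0,e_1,\dots$ of $\ell_2$ and a labelling $\xi$ as in (1). Put
$$w_\sigma=e_*+\sum_{j<|\sigma|}2^{-j}\xi(\sigma|(j+1))e_j .$$
Then $w_\emptyset=e_*$, $\|w_\sigma\|\le2$ (since $1+\sum_j4^{-j}=\frac73<4$), and $\|w_{\sigma i}-w_\sigma\|=2^{-|\sigma|}\xi(\sigma i)\le2^{-|\sigma|}$. For $\beta\in\omega^\omega$ and $x\in2^\omega$ put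
$$b(\beta)=\sum_j2^{-j}\xi(\beta|(j+1))e_j=\lim_kw_{\beta|k}-e_*,\qquad s_x=-\sum_j2^{-j}x_je_j.$$
The map $x\mapsto s_x$ is continuous and injective. By (1), $x\in A$ if and only if $s_x=-b(\beta)$ for some $\beta$.

We want each node $\sigma$ to supply a total of $+w_\sigma$ and, if $\sigma\ne\emptyset$, a total of $-w_\sigma$. Matching $+w_\sigma$ with $-w_\sigma$ at every $\sigma\ne\emptyset$ leaves $w_\emptyset=e_*$. Matching $+w_{\beta|s}$ with $-w_{\beta|(s+1)}$ along a branch $\beta$ gives the telescoping sum
$$\sum_s(w_{\beta|s}-w_{\beta|(s+1)})=-b(\beta).$$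
The vectors $w_\sigma$ themselves do not tend to $0$, so we must cut them into small pieces.

The first thing to try is to cut into scalar multiples, in $\ell_2$: choose integers $M_\sigma\ge2$ with $\{\sigma:M_\sigma\le C\}$ finite for every $C$, and take $M_\sigma$ copies of $M_\sigma^{-1}w_\sigma$ for every $\sigma$, and $M_\sigma$ copies of $-M_\sigma^{-1}w_\sigma$ for $\sigma\neq\emptyset$. Then $-b(\beta)$ is in the sum range for every $\beta$. But too much else is.

Take $A$ and $\xi$ from Example 1 and let $\beta_r=(r,0,0,\dots)$, so that $b(\beta_r)=\sum_j2^{-j}x^r_je_j$ for $r=0,1,2$. Write $P_\sigma$ and $Q_\sigma$ for the positive and negative pieces at $\sigma$. Start with $P_\emptyset,Q_{(1)},Q_{(2)},P_{(0)}$, and then put the following finite blocks in any order: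

* for $r=1,2$ and $s\ge1$: the pieces $P_{\beta_r|s}$ merged with $Q_{\beta_r|(s+1)}$;
* for $s\ge1$: the pieces $Q_{\beta_0|s}$ merged with $P_{\beta_0|(s+1)}$;
* for every other $\sigma\ne\emptyset$: $P_\sigma$ and $Q_\sigma$ taken alternately.

Every term is used once. To merge $P_\nu$ with $Q_\rho$ ($\rho$ a child of $\nu$), let $a,b$ be the fractions of the two families already used; take a piece of $P_\nu$ if $a\le b$, and a piece of $Q_\rho$ if $a>b$. Then $|a-b|\le\max(M_\nu^{-1},M_\rho^{-1})$ throughout, and the partial sum $aw_\nu-bw_\rho=(a-b)w_\nu+b(w_\nu-w_\rho)$ has norm at most $2\max(M_\nu^{-1},M_\rho^{-1})+2^{-|\nu|}$. Reversing signs, the same bound holds for $Q_\nu$ with $P_\rho$. In the third kind of block the partial sums have norm at most $2M_\sigma^{-1}$. So the series converges, and its sum is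
$$\bigl(e_*-w_{(1)}-w_{(2)}+w_{(0)}\bigr)+\sum_{r=1,2}\bigl(w_{(r)}-e_*-b(\beta_r)\bigr)+\bigl(e_*+b(\beta_0)-w_{(0)}\bigr)=-b(\beta_1)-b(\beta_2)+b(\beta_0).$$
This is $-(e_0+\frac12e_1)=s_x$ for $x=(1,1,0,0,\dots)\notin A$. The equivalence in Theorem 1 fails.

What went wrong is that a unit of flow $-1$ went down the branch $\beta_0$. We must forbid negative flow. Scalar pieces also do nothing to force the amount of flow to be an integer.

Section 3 suggests using indicator functions as pieces: partial sums become integer-valued. If we cut *both* $+w_\sigma$ and $-w_\sigma$ along one coordinate $t_\sigma$, nothing can flow at all. Consider any block made from all pieces of $P_\nu$ and $Q_\rho$, $\rho\ne\nu$. The $e_*$-component of a partial sum in it is $1_{\{t_\nu\in S\}}-1_{\{t_\rho\in T\}}$ with variance at least $\alpha(1-\alpha)$, $\alpha=|S|/M_\nu$. As $\alpha$ climbs from $0$ to $1$ in steps of $1/M_\nu\le\frac12$, it takes a value in $[\frac14,\frac34]$, where the variance is at least $\frac3{16}$. So the partial sums in the block are not small.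

Here is the idea: cut $+w_\sigma$ along $t_\sigma$ only, and cut $-w_\sigma$ along *both* $t_{\sigma^-}$ and $t_\sigma$, as in Section 3. Then $P_\nu$ can be merged with $Q_\rho$ for a child $\rho$ of $\nu$, piece by piece on $\{t_\nu=l\}$. But $Q_\nu$ ($\nu\ne\emptyset$) and $P_\rho$ are cut along the disjoint sets of coordinates $\{t_{\nu^-},t_\nu\}$ and $\{t_\rho\}$, and the variance computation applied to $\alpha=|T|/M_\rho$, where $T$ is the set of values of $t_\rho$ already used, shows that blocks made from these two families alone are never small. The flow has become one-way. Proving that *no* rearrangement, however cleverly mixed, sends negative flow is the main part of the work.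

## 6. The sequence indexed by the tree

Choose integers $M_\sigma\ge2$ $(\sigma\in\omega^{<\omega})$ such that $\{\sigma:M_\sigma\le C\}$ is finite for every $C$. Let $\Omega=\prod_\sigma\{0,\dots,M_\sigma-1\}$, $P$ the product of the uniform measures, $t_\sigma$ the coordinates; $E$ is expectation. All infinite-dimensional separable real Hilbert spaces are isometric, so we may take
$$X=L_2(\Omega,P;\ell_2),$$
the space of (classes of) measurable $F:\Omega\to\ell_2$ with $\|F\|^2=E\|F(\cdot)\|^2<\infty$. Each $F\in X$ has components $\langle F(\cdot),e_*\rangle,\langle F(\cdot),e_j\rangle\in L_2(P)$, and $\|F\|^2$ is the sum of the squares of their norms. Vectors of $\ell_2$ are regarded as constant functions. With $w_\sigma,b(\beta),s_x$ as in Section 5, put $a_{\sigma,m}=1_{\{t_\sigma=m\}}$. The terms of $\mathbf x$, enumerated in any way, are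
$$p_{\sigma,m}=a_{\sigma,m}w_\sigma\quad(\sigma\in\omega^{<\omega},\ m<M_\sigma),\qquad q_{\sigma,l,m}=-a_{\sigma^-,l}\,a_{\sigma,m}w_\sigma\quad(\sigma\ne\emptyset,\ l<M_{\sigma^-},\ m<M_\sigma).$$
Let $P_\sigma$ be the finite family of all $p_{\sigma,m}$, with sum $w_\sigma$, and $Q_\sigma$ the finite family of all $q_{\sigma,l,m}$, with sum $-w_\sigma$.

## 7. Letting $k$ units escape along $k$ branches

**Proposition 1.** For $k\ge0$ and distinct $\beta_1,\dots,\beta_k\in\omega^\omega$,
$$(1-k)e_*-\sum_{i\le k}b(\beta_i)\in\mathrm{SR}[\mathbf x;X].$$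
In particular ($k=1$) $s_x\in\mathrm{SR}[\mathbf x;X]$ for $x\in A$.

*Proof.* **The blocks.** We partition the terms into finite blocks. If $k\le1$ let $L=0$; if $k\ge2$ choose $L$ such that the $\beta_i|L$ are distinct. The initial block is $P_\emptyset$ if $k=0$; if $k\ge1$, it consists of all $P_\sigma$ with $\sigma\in\{\beta_i|s:i\le k,\ s<L\}$ and all $Q_\sigma$ with $\sigma\in\{\beta_i|s:i\le k,\ 1\le s\le L\}$. (These are sets of nodes: a common prefix counts once. If $k=1$ the block is empty.) The further blocks are:

* $D_{i,s}$ $(i\le k,\ s\ge L)$: with $\nu=\beta_i|s$ and $\rho=\beta_i|(s+1)$, for $l=0,\dots,M_\nu-1$ list $p_{\nu,l}$, then $q_{\rho,l,m}$, $m=0,\dots,M_\rho-1$.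
* $E_\sigma$ ($\sigma\ne\emptyset$ not a prefix of any $\beta_i$): for $m=0,\dots,M_\sigma-1$ list $p_{\sigma,m}$, then $q_{\sigma,l,m}$, $l=0,\dots,M_{\sigma^-}-1$.

Every term is in exactly one block. For a prefix $\sigma=\beta_i|s$, $P_\sigma$ is in the initial block if $s<L$ and in $D_{i,s}$ if $s\ge L$, where $i$ is unique because the $\beta_i|s$ are then distinct. $Q_\sigma$ is in the initial block if $1\le s\le L$, and in $D_{i,s-1}$ if $s>L$. For other $\sigma\neq\emptyset$ both are in $E_\sigma$; if $k=0$, $P_\emptyset$ is the initial block. Put the initial block first and the others in any order.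

**Block sums.** We compute the total. $E_\sigma$ has sum $w_\sigma-w_\sigma=0$. $D_{i,s}$ has sum $w_{\beta_i|s}-w_{\beta_i|(s+1)}$, of norm at most $2^{-s}$, so these sums are absolutely summable. For fixed $i$ they telescope:
$$\sum_{s\ge L}(w_{\beta_i|s}-w_{\beta_i|(s+1)})=w_{\beta_i|L}-e_*-b(\beta_i).$$
For $k\ge1$ the initial block has sum $w_\emptyset-\sum_iw_{\beta_i|L}$, because prefixes of length strictly between $0$ and $L$ cancel and the $\beta_i|L$ are distinct; if $k=1$, $L=0$, both sides are $0$. So the total is
$$w_\emptyset-\sum_iw_{\beta_i|L}+\sum_i\bigl(w_{\beta_i|L}-e_*-b(\beta_i)\bigr)=(1-k)e_*-\sum_ib(\beta_i).$$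
For $k=0$ it is $e_*$.

**Partial sums inside a block.** They must tend to $0$ along the sequence of blocks. In $E_\sigma$, completed values of $m$ contribute $0$, and after $p_{\sigma,m}$ and the first $l$ of its companions the sum is $w_\sigma a_{\sigma,m}1_{\{t_{\sigma^-}\ge l\}}$; so partial sums have norm at most $2M_\sigma^{-1/2}$. In $D_{i,s}$, the completed values below $l$ contribute $1_{\{t_\nu<l\}}(w_\nu-w_\rho)$, of norm at most $2^{-s}$, and the current one possibly adds $a_{\nu,l}(w_\nu-1_{\{t_\rho<m\}}w_\rho)$. The bracket is $w_\nu$ or $w_\nu-w_\rho$ at each point, of norm at most $2$, so this addition has norm at most $2M_\nu^{-1/2}$. For each $\varepsilon>0$ only finitely many blocks have a bound exceeding $\varepsilon$. So the series converges to the total computed above. Finally, if $x\in A$, take $\beta$ from (1); then $s_x=-b(\beta)$. $\square$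

## 8. Independent integer-valued functions whose sum is almost constant

Norms of scalar functions are in $L_2(P)$. We use two elementary facts. First, $|t|\le t^2$ for integers $t$. Second, if $W$ is integer-valued and square integrable, there is an integer $w$, a value of $W$, with
$$E|W-w|^2\le2\operatorname{Var}W.$$
Indeed, for an independent copy $W'$ we have $E|W-W'|^2=2\operatorname{Var}W$, so some value $w$ of $W'$ works. If $W=0$ then $w=0$.

The first lemma will let us pass to the limit in a sum over the infinitely many children of a node. A priori, limits could fail to be integers, or mass could leak away in infinitely many small contributions.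

**Lemma A.** Let $I$ be countable. For $n\ge n_*$ let $(W_i^n)_{i\in I}$ be independent, integer-valued and square integrable, only finitely many nonzero. Assume $\eta_n:=E|\sum_iW_i^n-w|^2\to0$ for some $w\in\mathbb R$, and $\sup_i\|W_i^{n+1}-W_i^n\|\to0$. Then there are integers $w_i$, all but finitely many zero, with $\sum_iw_i=w$ and
$$\sum_iE|W_i^n-w_i|\le\sum_iE|W_i^n-w_i|^2\le2\eta_n\quad\text{for all large }n.$$

*Proof.* By independence, $\sum_i\operatorname{Var}W_i^n=\operatorname{Var}\sum_iW_i^n\le\eta_n$. Choose integers $w_i^n$, values of $W_i^n$, with $E|W_i^n-w_i^n|^2\le2\operatorname{Var}W_i^n$. Take $N\ge n_*$ with $\eta_n\le\frac1{32}$ and $\sup_i\|W_i^{n+1}-W_i^n\|\le\frac14$ for $n\ge N$. Then $\|W_i^n-w_i^n\|\le(2\eta_n)^{1/2}\le\frac14$, so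
$$|w_i^{n+1}-w_i^n|\le\|w_i^{n+1}-W_i^{n+1}\|+\|W_i^{n+1}-W_i^n\|+\|W_i^n-w_i^n\|\le\tfrac34 .$$
These are integers, so $w_i^n=:w_i$ is constant for $n\ge N$. If $W_i^N=0$ then $w_i=0$; hence almost all $w_i$ vanish. Summing over $i$ gives the estimate, the first inequality being $|t|\le t^2$. Finally $E|\sum_iW_i^n-\sum_iw_i|\le2\eta_n\to0$, while $\sum_iW_i^n\to w$ in $L_2$; so $\sum_iw_i=w$. $\square$

The second lemma will be the one-way valve. Suppose $R(x)+U(z)$, with $x,z$ independent, is almost equal to a $\{0,1\}$-valued function $B(x,z)$. If the mean of $U$ is far from the integers, then $U$ really takes two values, so $R$ must be essentially constant, and $B$ must follow $U$: the mean of $B$ is close to the fractional part of the mean of $U$.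

**Lemma B.** Let $x,z$ be independent random elements, $R(x),U(z)$ integer-valued with $U$ integrable, $B(x,z)\in\{0,1\}$, and $E|R+U-B|^2\le\frac1{100}$. If $u=EU\in[k+\frac15,k+\frac45]$ with $k\in\mathbb Z$, then $|EB-(u-k)|\le0.07$.

*Proof.* Let $h(x)=E_z|R(x)+U(z)-B(x,z)|^2$, so $Eh\le.01$. Since $R+U-B$ is an integer,
$$P_z\bigl(R(x)+U\ne B(x,\cdot)\bigr)\le E_z|R(x)+U-B(x,\cdot)|\le h(x).$$

**One good section.** We show that $U$ takes both values $k$ and $k+1$ often. Pick $x_0$ with $h(x_0)\le.01$ and put $m=-R(x_0)$, $\varphi=B(x_0,\cdot)$, $p=E\varphi\in[0,1]$. Then $E|U-m-\varphi|\le.01$, so $|u-m-p|\le.01$. Hence $m\in[k-.81,k+.81]$, that is, $m=k$; and then $p\in[.19,.81]$. As $U=k+\varphi$ outside a set of probability at most $.01$,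
$$P(U=k+1)\ge p-.01\ge.18,\qquad P(U=k)\ge1-p-.01\ge.18 .$$

**Most sections.** We show that $R=-k$ for most $x$. Let $h(x)<.18$. Then the set where $R(x)+U\ne B(x,\cdot)$ is too small to contain $\{U=k\}$ or $\{U=k+1\}$. So there are $z$ with $U(z)=k$ and $z'$ with $U(z')=k+1$ at which $R(x)+U=B(x,\cdot)\in\{0,1\}$. Thus $R(x)+k$ and $R(x)+k+1$ are both in $\{0,1\}$, which forces $R(x)=-k$. Consequently
$$|E_zB(x,\cdot)-(u-k)|=|E_z(B(x,\cdot)-U-R(x))|\le h(x).$$

**Averaging.** For the other $x$ the left side is at most $1$, and $P(h\ge.18)\le.01/.18<.056$. So $|EB-(u-k)|\le.01+.056<.07$. $\square$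

## 9. Bookkeeping for a convergent rearrangement

From now on fix a rearrangement of $\mathbf x$ whose partial sums converge in $X$. After $n$ terms let
$$A_\sigma^n=\sum a_{\sigma,m}\ \text{ over the used }p_{\sigma,m},\qquad B_\sigma^n=\sum a_{\sigma^-,l}a_{\sigma,m}\ \text{ over the used }q_{\sigma,l,m}.$$
These are $\{0,1\}$-valued, nondecreasing in $n$, eventually identically $1$ for each $\sigma$, and for each $n$ nonzero for only finitely many $\sigma$. For $\rho\in\omega^{<\omega}$ let $[\rho]=\{\sigma:\sigma\supseteq\rho\}$, $z_\rho=(t_\sigma)_{\sigma\in[\rho]}$, and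
$$U_\rho^n=\sum_{\sigma\in[\rho]}A_\sigma^n-\sum_{\sigma\in[\rho],\,\sigma\ne\rho}B_\sigma^n,\qquad S^n=U_\emptyset^n .$$
$U_\rho^n$ is integer-valued, and it is a function of $z_\rho$, because $B^n_\sigma$ with $\sigma\in[\rho]$, $\sigma\ne\rho$, involves only $t_{\sigma^-},t_\sigma$ with $\sigma^-\in[\rho]$. All $w_\sigma$ have $e_*$-coordinate $1$, so $S^n$ is the $e_*$-component of the $n$-th partial sum.

**Example 2.** In the rearrangement of Proposition 1 with $k=1$, the limit of $U_\rho^n$ is $0$ if $\rho\subseteq\beta_1$: every $P_\sigma$ and $Q_\sigma$ counted in $U_\rho$ is matched inside $[\rho]$. It is $1$ if $\rho\not\subseteq\beta_1$: only $P_\rho$ is left over, its partner $Q_\rho$ not being counted. So $1-\lim U_\rho^n$ is the amount of flow through $\rho$. We shall define flow in this way in general.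

**Splitting off a subtree.** For $\rho\ne\emptyset$,
$$S^n=R_\rho^n+U_\rho^n-B_\rho^n,\qquad R_\rho^n=\sum_{\sigma\notin[\rho]}A_\sigma^n-\sum_{\sigma\notin[\rho],\,\sigma\ne\emptyset}B_\sigma^n,\tag{2}$$
where $R_\rho^n$ is integer-valued and depends only on $(t_\sigma)_{\sigma\notin[\rho]}$ (if $\sigma\notin[\rho]$ then $\sigma^-\notin[\rho]$). Only $B_\rho^n$ involves both sides: it depends on $t_{\rho^-}$ and $t_\rho$.

**Passing to the children.** For every $\nu$,
$$U_\nu^n=A_\nu^n+\sum_i(U_{\nu i}^n-B_{\nu i}^n).\tag{3}$$

**The other components.** A term at $\sigma$ has a possibly nonzero $e_j$-component only if $|\sigma|\ge j+1$, and then with coefficient $2^{-j}\xi(\rho)$, $\rho=\sigma|(j+1)$. Grouping by $\rho$, the $e_j$-component of the $n$-th partial sum is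
$$2^{-j}\sum_{|\rho|=j+1,\ \xi(\rho)=1}(U_\rho^n-B_\rho^n).\tag{4}$$

**Size of one step.** Let $f_n=|S^n-S^{n-1}|$ ($S^0=0$). This is the indicator $a_{\sigma,m}$ or $a_{\sigma^-,l}a_{\sigma,m}$ of the atom used at step $n$, so $Ef_n=\|f_n\|^2$; and $\|f_n\|\to0$ because $S^n$ converges in $L_2$. Each $U_\rho^n-U_\rho^{n-1}$ is $0$ or $\pm f_n$.

**Freezing a coordinate.** In (3) the summands over different $i$ are not independent, because all the $B_{\nu i}^n$ involve $t_\nu$. To repair this we freeze $t_\nu$. For $l<M_\nu$ let
$$W_i^{\nu,l,n}=U_{\nu i}^n-B_{\nu i}^n(l,t_{\nu i}),$$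
where $B_{\nu i}^n$ is regarded as a function of $(t_\nu,t_{\nu i})$. This is a function of $z_{\nu i}$. For fixed $\nu,l,n$ the $W_i^{\nu,l,n}$ are therefore integer-valued and independent in $i$, and finitely many are nonzero. By (3),
$$\text{if }A_\nu^n=1,\text{ then } U_\nu^n=1+\sum_iW_i^{\nu,l,n}\ \text{ on }\{t_\nu=l\},\tag{5}$$
and $t_\nu$ is independent of $(z_{\nu i})_i$. Moreover
$$\|W_i^{\nu,l,n}-W_i^{\nu,l,n-1}\|\le M_\nu^{1/2}\|f_n\|.\tag{6}$$
Indeed, the change is $0$ or $\pm f_n$, except when step $n$ uses $q_{\nu i,l,m}$ for some $m$. In that case it is $-1_{\{t_{\nu i}=m\}}$, of norm $M_{\nu i}^{-1/2}$, while $\|f_n\|=(M_\nu M_{\nu i})^{-1/2}$.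

## 10. Constant limits come from finitely many branches

**Proposition 2.** Suppose the rearrangement converges to a constant $h=ce_*+\sum_jh_je_j$ $(c,h_j\in\mathbb R)$. Then $c=1-k$ for an integer $k\ge0$, and $h=(1-k)e_*-\sum_{i\le k}b(\beta_i)$ for some distinct $\beta_1,\dots,\beta_k\in\omega^\omega$.

*Proof.* $S^n\to c$ in $L_2$ and $S^n$ is integer-valued, so the distance from $c$ to $\mathbb Z$, being at most $|S^n-c|$, is $0$: $c\in\mathbb Z$.

**Step 1: an integer flow, additive at every node.** The purpose is to define the flow through a node and to show that nothing is lost among its infinitely many children. *Claim: for every $\nu$ there is $u_\nu\in\mathbb Z$ with $\|U_\nu^n-u_\nu\|\to0$. With $q_\nu:=1-u_\nu$, for each $\nu$ only finitely many $q_{\nu i}$ are nonzero, $\sum_iq_{\nu i}=q_\nu$, and for every $l<M_\nu$*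
$$\sum_iE|W_i^{\nu,l,n}+q_{\nu i}|\to0.\tag{7}$$

We use induction on $|\nu|$, starting with $u_\emptyset=c$. Suppose $\|U_\nu^n-u_\nu\|\to0$ and fix $l<M_\nu$. For $n$ so large that $A_\nu^n=1$, (5) and the independence of $t_\nu$ and $(z_{\nu i})_i$ give
$$E\Bigl|\sum_iW_i^{\nu,l,n}-(u_\nu-1)\Bigr|^2=E\bigl[|U_\nu^n-u_\nu|^2\,\big|\,t_\nu=l\bigr]\le M_\nu\|U_\nu^n-u_\nu\|^2\to0.$$
By (6), $\sup_i\|W_i^{\nu,l,n+1}-W_i^{\nu,l,n}\|\to0$. So Lemma A applies. There are integers $w_i^{(l)}$, almost all $0$, with $\sum_iw_i^{(l)}=u_\nu-1$, such that $\sum_iE|W_i^{\nu,l,n}-w_i^{(l)}|$ and $\sum_iE|W_i^{\nu,l,n}-w_i^{(l)}|^2$ tend to $0$. For each $i$, once $B_{\nu i}^n=1$ we have $W_i^{\nu,l,n}=U_{\nu i}^n-1$. So $U_{\nu i}^n\to u_{\nu i}:=1+w_i^{(l)}$ in $L_2$. Being a limit of something that does not involve $l$, $u_{\nu i}$ does not depend on $l$. Now $q_{\nu i}=-w_i^{(l)}$, so $\sum_iq_{\nu i}=1-u_\nu=q_\nu$, and (7) holds.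

**Step 2: $q_\rho\in\{0,1\}$ for all but finitely many $\rho$.** The purpose is to exclude negative and multiple flow outside a finite set of nodes; this is where the two-coordinate cut of $Q_\rho$ acts as a valve. Fix $n_0$ with $\|S^n-c\|\le\frac1{10}$ for $n\ge n_0$. Let $F_0$ be the set of $\rho\ne\emptyset$ such that some term of $P_\sigma$ or $Q_\sigma$ with $\sigma\in[\rho]$ is among the first $n_0$ terms. $F_0$ is finite (each term belongs to one $\sigma$, which has finitely many prefixes), and $\rho\notin F_0$, $\rho\ne\emptyset$ implies $\rho i\notin F_0$.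

Let $\rho\ne\emptyset$, $\rho\notin F_0$. Put $u^n=EU_\rho^n$ and $\beta^n=EB_\rho^n$. Then $u^{n_0}=\beta^{n_0}=0$, and $\beta^n$ is nondecreasing. For $n>n_0$ we have $\|f_n\|\le\frac15$, so $|u^n-u^{n-1}|\le Ef_n=\|f_n\|^2\le.04$. By (2), $S^n-c=(R_\rho^n-c)+U_\rho^n-B_\rho^n$, and $E|S^n-c|^2\le\frac1{100}$ for $n\ge n_0$. So Lemma B applies at each $n\ge n_0$ at which $u^n$ lies in an interval $[k+\frac15,k+\frac45]$, with $x=(t_\sigma)_{\sigma\notin[\rho]}$, $z=z_\rho$, $R=R_\rho^n-c$, $U=U_\rho^n$, $B=B_\rho^n$. While $u^n$ is between two integers, $\beta^n$ has to follow its fractional part. Since $\beta^n$ can only grow, $u^n$ can climb from $0$ to $1$, but it can neither climb once more nor descend below $0$ to $-1$. In detail: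

* Suppose $u^n\ge\frac54$ for some $n\ge n_0$. At the first $n$ with $u^n\ge\frac34$ we have $u^n\in[.75,.79]$, so $\beta^n\ge.68$ (Lemma B with $k=0$). At the later first $n'$ with $u^{n'}\ge\frac54$ we have $u^{n'}\in[1.25,1.29]$, so $\beta^{n'}\le.36$ ($k=1$). This contradicts monotonicity of $\beta^n$.
* Suppose $u^n\le-\frac34$ for some $n\ge n_0$. At the first $n$ with $u^n\le-\frac14$ we have $u^n\in[-.29,-.25]$, so $\beta^n\ge.71-.07=.64$ ($k=-1$). At the later first $n'$ with $u^{n'}\le-\frac34$ we have $u^{n'}\in[-.79,-.75]$, so $\beta^{n'}\le.25+.07=.32$ ($k=-1$). This is again a contradiction.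

Hence $-\frac34<u^n<\frac54$ for all $n\ge n_0$. Since $u^n\to u_\rho\in\mathbb Z$ by Step 1, $u_\rho\in\{0,1\}$, and so $q_\rho\in\{0,1\}$.

**Step 3: the flow consists of $k$ distinct branches.** The purpose is to turn $(q_\rho)$ into $\beta_1,\dots,\beta_k$. First, $q_\rho\ge0$ for all $\rho$: outside $F_0\cup\{\emptyset\}$ this is Step 2; inside this finite set we argue by descending induction on length, using $q_\rho=\sum_iq_{\rho i}$, where each child either is outside the set or is a longer element of it. So $k:=q_\emptyset=1-c\ge0$, and by additivity $\sum_{|\rho|=s}q_\rho=k$ for each $s$. Let $L\ge1$ exceed all lengths of elements of $F_0$. For $|\rho|\ge L$, $q_\rho\in\{0,1\}$. So exactly $k$ nodes of length $L$ have $q=1$. If $|\nu|\ge L$ and $q_\nu=1$, exactly one child of $\nu$ has $q=1$; if $q_\nu=0$, none has. Following the $k$ nodes downwards gives distinct $\beta_1,\dots,\beta_k$ with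
$$q_\rho=\#\{i:\rho\subseteq\beta_i\}$$
for $|\rho|\ge L$, and then, by additivity, for all $\rho$.

**Step 4: the $e_j$-components.** The purpose is to show that the labels appearing in $h$ are those of the branches. Fix $j$. For $|\nu|=j$ let
$$Z_\nu^n=\sum_{i:\,\xi(\nu i)=1}(B_{\nu i}^n-U_{\nu i}^n),$$
an integer-valued function of $z_\nu$. For fixed $n$ the $Z_\nu^n$, $|\nu|=j$, are independent, since the sets $[\nu]$ are disjoint; only finitely many are nonzero. By (4), $\sum_{|\nu|=j}Z_\nu^n$ is $-2^j$ times the $e_j$-component of the $n$-th partial sum, so it tends to $-2^jh_j$ in $L_2$. A single step changes at most one of the $U_{\nu i}$, $B_{\nu i}$ with $|\nu|=j$, by $\pm f_n$. So $\|Z_\nu^n-Z_\nu^{n-1}\|\le\|f_n\|\to0$ uniformly in $\nu$. Lemma A gives integers $\zeta_\nu$, almost all $0$, with $Z_\nu^n\to\zeta_\nu$ in $L_1$ and $\sum_\nu\zeta_\nu=-2^jh_j$.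

To identify $\zeta_\nu$, note that on $\{t_\nu=l\}$ we have $Z_\nu^n=-\sum_{i:\xi(\nu i)=1}W_i^{\nu,l,n}$. Hence
$$E\Bigl|Z_\nu^n-\sum_{i:\xi(\nu i)=1}q_{\nu i}\Bigr|\le\frac1{M_\nu}\sum_{l<M_\nu}\sum_iE|W_i^{\nu,l,n}+q_{\nu i}|,$$
and by (7)
$$Z_\nu^n\to\sum_{i:\,\xi(\nu i)=1}q_{\nu i}\quad\text{in }L_1.\tag{8}$$
This limit therefore equals $\zeta_\nu$, and
$$-2^jh_j=\sum_{|\rho|=j+1,\ \xi(\rho)=1}q_\rho=\sum_{i\le k}\xi(\beta_i|(j+1)).$$
As this holds for all $j$, and $c=1-k$, we get $h=(1-k)e_*-\sum_{i\le k}b(\beta_i)$. $\square$

## 11. Proof of Theorem 1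

If $x\in A$, then $s_x\in\mathrm{SR}[\mathbf x;X]$ by Proposition 1 with $k=1$. Conversely, let $s_x\in\mathrm{SR}[\mathbf x;X]$. It is a constant function with $c=0$, so Proposition 2 gives $k=1$ and $s_x=-b(\beta)$ for some $\beta$. That is, $x_j=\xi(\beta|(j+1))$ for all $j$, so $x\in A$ by (1). $\square$

Hence, as explained after the statement of Theorem 1, for every infinite-dimensional separable Hilbert space $X$ there is a sequence whose sum range is not Borel.

## 12. The whole sum range

Theorem 1 tests only constant vectors. In fact no other limits occur.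

**Theorem 2.** For the sequence $\mathbf x$ of Section 6,
$$\mathrm{SR}[\mathbf x;X]=\Bigl\{(1-k)e_*-\sum_{i=1}^kb(\beta_i):\ k\ge0,\ \beta_1,\dots,\beta_k\in\omega^\omega\text{ distinct}\Bigr\}.$$
Consequently $\mathrm{SR}[\mathbf x;X]\cap\{h:\langle h,e_*\rangle=0\}=\{s_x:x\in A\}$: every nonempty analytic subset of the Cantor space is homeomorphic to the intersection of some sum range in $X$ with a closed hyperplane.

*Proof.* "$\supseteq$" is Proposition 1. By Proposition 2 it remains to show that the limit $h$ of our fixed convergent rearrangement is a constant function. Let $g=\lim S^n$ be its $e_*$-component. We say that a function in $L_2(P)$ does not depend on $t_\sigma$ if it equals a.e. a function of the other coordinates; such functions form a closed subspace.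

**Step 1: for each $\nu$, $(U_\nu^n)_n$ converges in $L_2$, and its limit $U_\nu^\infty$ does not depend on $t_\nu$.** This replaces Step 1 of Proposition 2 when we do not know that the limit is constant. Convergence holds for $\nu=\emptyset$. Assume that $(U_\nu^n)_n$ converges. For $l<M_\nu$ and $n$ with $A_\nu^n=1$ let $Y_n^l=1+\sum_iW_i^{\nu,l,n}$, a function of $(z_{\nu i})_i$. By (5) it is $U_\nu^n$ restricted to $t_\nu=l$. Since
$$\|Y_n^l-Y_m^l\|^2=E\bigl[|U_\nu^n-U_\nu^m|^2\,\big|\,t_\nu=l\bigr]\le M_\nu\|U_\nu^n-U_\nu^m\|^2,$$
$(Y_n^l)_n$ converges in $L_2$ to some $Y^l$. Let $0<\eta\le\frac1{32}$. Choose $N$ with $A_\nu^N=1$ such that for all $l<M_\nu$ and $n\ge N$, $\|Y_n^l-Y_N^l\|^2\le\eta$ and $M_\nu^{1/2}\|f_{n+1}\|\le\frac14$. For $n\ge N$ put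
$$D_i^{l,n}=W_i^{\nu,l,n}-W_i^{\nu,l,N}.$$
These are integer-valued and independent in $i$ (functions of $z_{\nu i}$), and $\sum_i\operatorname{Var}D_i^{l,n}=\operatorname{Var}(Y_n^l-Y_N^l)\le\eta$. Choose integers $d_i^{l,n}$, values of $D_i^{l,n}$, with $E|D_i^{l,n}-d_i^{l,n}|^2\le2\operatorname{Var}D_i^{l,n}\le\frac1{16}$. Then $d_i^{l,N}=0$ since $D_i^{l,N}=0$. By (6), $\|D_i^{l,n+1}-D_i^{l,n}\|\le\frac14$, so $|d_i^{l,n+1}-d_i^{l,n}|\le\frac34$ as in Lemma A. So $d_i^{l,n}=0$ for all $n\ge N$, and
$$\sum_iE|D_i^{l,n}|\le\sum_iE|D_i^{l,n}|^2\le2\eta\qquad(n\ge N).\tag{9}$$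

*Convergence at the children.* Since $\eta$ is arbitrary, (9) shows that $(W_i^{\nu,l,n})_n$ is Cauchy in $L_2$ for each $i$. It eventually equals $U_{\nu i}^n-1$. So $(U_{\nu i}^n)_n$ converges, and by induction convergence holds at all nodes.

*Independence of $t_\nu$.* With $\eta$ and $N$ as above, let $I$ be the finite set of $i$ such that some term of $P_\sigma$ or $Q_\sigma$ with $\sigma\in[\nu i]$ is used by time $N$. Let $l,l'<M_\nu$, and let $n\ge N$ be so large that $B_{\nu i}^n=1$ for $i\in I$. For $i\in I$, $W_i^{\nu,l,n}=U_{\nu i}^n-1=W_i^{\nu,l',n}$, so these terms cancel in $Y_n^l-Y_n^{l'}$. For $i\notin I$, $W_i^{\nu,l,N}=W_i^{\nu,l',N}=0$, so $W_i^{\nu,l,n}=D_i^{l,n}$ and $W_i^{\nu,l',n}=D_i^{l',n}$. By (9),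
$$E|Y_n^l-Y_n^{l'}|\le\sum_{i\notin I}\bigl(E|D_i^{l,n}|+E|D_i^{l',n}|\bigr)\le4\eta .$$
Letting $n\to\infty$ and then $\eta\to0$ gives $Y^l=Y^{l'}$ a.e. As $U_\nu^\infty=Y^l$ on $\{t_\nu=l\}$, $U_\nu^\infty$ does not depend on $t_\nu$.

**Step 2: $g$ is constant.** We show that $g$ depends on no coordinate. For $\sigma=\emptyset$, $g=U_\emptyset^\infty$ does not depend on $t_\emptyset$ by Step 1. Let $\sigma\ne\emptyset$. By (2), eventually $S^n=R_\sigma^n+U_\sigma^n-1$. As $S^n$ and $U_\sigma^n$ converge in $L_2$, so does $R_\sigma^n$, and its limit does not depend on $t_\sigma$ because no $R_\sigma^n$ does. By Step 1 the limit of $U_\sigma^n$ does not depend on $t_\sigma$. So $g$ does not.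

Let $F\subseteq\omega^{<\omega}$ be finite. Averaging over the coordinates $t_\sigma$, $\sigma\in F$, one after the other, leaves $g$ unchanged, so $g$ equals a.e. a function of the coordinates outside $F$. If $\varphi$ is a mean-zero function of $(t_\sigma)_{\sigma\in F}$, then $\varphi$ is independent of $g$, and $E[g\varphi]=Eg\cdot E\varphi=0$. Functions of finitely many coordinates are dense in $L_2(P)$; subtracting means, mean-zero functions of finitely many coordinates are dense among mean-zero functions. So $g$ is orthogonal to all mean-zero functions. In particular $\|g-Eg\|^2=E[g(g-Eg)]=0$, and $g=c$ is constant a.e. It is a limit of integer-valued functions, so $c\in\mathbb Z$.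

**Step 3: the other components are constant.** Step 1 of Proposition 2, and hence (8), uses only $S^n\to c$; so (7) and (8) are available. Fix $j$, with $Z_\nu^n$ as in Step 4 of Proposition 2. By (4), $\sum_{|\nu|=j}Z_\nu^n$ converges in $L_2$ to some $H$, which is $-2^j$ times the $e_j$-component of $h$. For $|\nu|=j$ let $K_\nu$ be the closed space of mean-zero square-integrable functions of $z_\nu$. By independence the $K_\nu$ are mutually orthogonal; let $K$ be their closed orthogonal sum. The functions $\sum_\nu(Z_\nu^n-EZ_\nu^n)$ lie in $K$ and converge in $L_2$ to $H-EH$; so $H-EH\in K$. The orthogonal projection of $H-EH$ to $K_\nu$ is the $L_2$-limit of $Z_\nu^n-EZ_\nu^n$. By (8), $Z_\nu^n$ tends to a constant in $L_1$, so $Z_\nu^n-EZ_\nu^n\to0$ in $L_1$, and the projection is $0$. This holds for all $\nu$, so $H-EH=0$.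

**Conclusion.** All components of $h$ are constant, so $h$ is constant and Proposition 2 applies. An element of the sum range satisfies $\langle h,e_*\rangle=1-k=0$ exactly when $k=1$, and by (1) $\{-b(\beta):\beta\in\omega^\omega\}=\{s_x:x\in A\}$. Since $2^\omega$ is compact, the continuous injection $x\mapsto s_x$ is a homeomorphism onto its image, and so $A$ is homeomorphic to $\{s_x:x\in A\}$. $\square$

## 13. $\boldsymbol{\Sigma}^1_1$-complete sum ranges, and other spaces

A subset $B$ of a Polish space $Y$ is *$\boldsymbol{\Sigma}^1_1$-hard* if for every analytic subset $C$ of a zero-dimensional Polish space $Z$ there is a continuous $f:Z\to Y$ with $C=f^{-1}(B)$; it is *$\boldsymbol{\Sigma}^1_1$-complete* if moreover it is analytic.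

**Example 3.** The set of trees $T\subseteq\omega^{<\omega}$ that have an infinite branch, as a subset of $2^{\omega^{<\omega}}\cong2^\omega$, is $\boldsymbol{\Sigma}^1_1$-complete. It is analytic: its definition is "there is $\beta$ with $\beta|n\in T$ for all $n$", and being a tree is a closed condition. For hardness, regard $Z$ as a closed subset of $\omega^\omega$ and $C$ as the projection of the set of branches of a tree $T'$ of pairs $(s,r)$ of finite sequences, $|s|=|r|$; the map $z\mapsto\{r:(z||r|,r)\in T'\}$ is continuous, and the tree on the right has a branch exactly when $z\in C$.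

**Corollary 3.**

1. *Optimality.* With $A$ a $\boldsymbol{\Sigma}^1_1$-complete subset of $2^\omega$, $\mathrm{SR}[\mathbf x;X]$ is $\boldsymbol{\Sigma}^1_1$-complete. So "analytic" is the best general descriptive bound.
2. *Other spaces.* Let $E$ be a Hausdorff topological vector space with a subspace $X$ linearly homeomorphic to $\ell_2$ (for example $L_p[0,1]$ for $0<p<\infty$, by Khinchin's inequality, or $C[0,1]$). Then some sequence in $E$ has a non-Borel sum range.

*Proof.* 1. Given an analytic set $C\subseteq Z$, compose a continuous $f:Z\to2^\omega$ satisfying $C=f^{-1}(A)$ with $x\mapsto s_x$. By Theorem 1 the composition pulls $\mathrm{SR}[\mathbf x;X]$ back to $C$. So the sum range is $\boldsymbol{\Sigma}^1_1$-hard, and it is analytic by Section 2.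

2. $X$ is complete, hence closed in $E$: a net in $X$ converging in $E$ is Cauchy in $X$, so it converges in $X$, and since $E$ is Hausdorff the limits agree. For a sequence in $X$ all partial sums are in $X$, so all their limits in $E$ are in $X$, and the sum ranges in $E$ and in $X$ coincide. If this set were Borel in $E$, it would be Borel in $X$. By Theorem 1, carried over by the linear homeomorphism from $\ell_2$, there is a sequence in $X$ for which it is not. As for the examples: by Khinchin's inequality the closed span of the Rademacher functions in $L_p[0,1]$ is linearly homeomorphic to $\ell_2$, and by the Banach–Mazur theorem $C[0,1]$ contains an isometric copy of every separable Banach space. $\square$
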